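# Sketches for maximal matchings and maximal independent sets need linear size

## A guess below exponent one, and the cases it passes

There are $n$ vertices, named $1,\dots,n$, of an unknown undirected graph $G$. Each vertex $v$ sees its own name and its neighborhood $N(v)$, and nothing else. All vertices and a referee share public random bits. In one round, all at the same time, each vertex sends one message, its **sketch**, to the referee. The referee, who has no other input, must output a maximal matching of $G$, or, in the second problem, a maximal independent set (MIS). How long must the sketches be?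

Precisely, the **sketch size** of a protocol is the maximum length in bits of a message. A protocol has **error** $\delta$ if for every $n$-vertex graph $G$ its output is valid with probability at least $1-\delta$ over the public bits. A **matching** is a set of disjoint edges of $G$; it is **maximal** if no edge of $G$ can be added to it. On the path with edges $12,23,34$ the single edge $23$ is already a maximal matching, although a maximum matching has two edges. An **MIS** is a set of pairwise non-adjacent vertices to which no vertex can be added. In a star, the center alone is an MIS, and so is the set of all leaves. We look for the exponent $\alpha$ such that the optimal sketch size is $n^{\alpha\pm o(1)}$, for small constant $\delta$.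

Two facts come with the problem, which is taken from the paper "Lower Bounds for Distributed Sketching of Maximal Matchings and Maximal Independent Sets". Sketches of size $\Omega(n^{1/2-\varepsilon})$ are necessary for every constant $\varepsilon>0$, for both problems; and $O(n)$ bits suffice, since each vertex can send its whole neighborhood.

**The guess.** The exponent is strictly below $1$, perhaps $1/2$. The output is small: a matching or a vertex set takes $O(n\log n)$ bits to write down, that is, $O(\log n)$ bits per vertex. The referee may also choose among many valid outputs. It seems wasteful to send everything. Here are four tests.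

*Two or three vertices.* With sketches of $0$ bits and no error, the output cannot depend on $G$ once the coins are fixed. The only maximal matching of the empty graph is $\emptyset$, which is not maximal once there is an edge. The only MIS of the empty graph is the full vertex set, which is not independent once there is an edge. So at least one bit is needed for $n=2,3$, and one bit is enough: for $n=2$, vertex $1$ sends whether $12$ is an edge; for $n=3$, vertex $v$ reports the pair $\{v,v+1 \bmod 3\}$.

*Sparse graphs.* If all degrees are promised to be at most $d$, each vertex sends its degree and the list of its neighbors, at most $(d+1)\lceil\log_2(n+1)\rceil$ bits. For $d\le\sqrt n$ this is $n^{1/2+o(1)}$, and the referee knows everything.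

*A very dense family.* Suppose $G$ is promised to be the complete bipartite graph between $A$ and $B$, an unknown partition of $[n]$ into nonempty sets, with $1\in A$. Each vertex sends its smallest neighbor. Vertices of $B$ send $1$, and vertices of $A$ send $\min B\ne1$. So $O(\log n)$ bits reveal $G$.

*A mixture.* Take disjoint pairs $e_1,\dots,e_m$, each of which may or may not be an edge. Alone they form a sparse graph and are easy. Now join the vertices of these pairs at random to a core $P$ of $N$ vertices. An endpoint $u$ of $e_i=\{u,v\}$ sees about $N/2$ core neighbors and possibly its partner $v$, and it cannot tell which neighbor is the partner. If every vertex of degree $d$ reports $\min(t,d)$ uniformly random neighbors, then a present pair $e_i$ is reported with probability at most $t/d_u+t/d_v$, which is about $4t/N$. So to expose a constant fraction of the pairs this way, $t$ must be of order $N$, and $N$ may be a constant fraction of $n$.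

In the fourth test the sampling protocol fails. This says nothing yet about cleverer messages, such as parities, hashes and codes. But it suggests the truth: the guess is wrong, and $\alpha=1$.

## What is true: linear size, with explicit constants

Messages are binary strings of length at most $b$. There are fewer than $2^{b+1}$ of them, so a message has entropy less than $b+1$. Logarithms are base $2$ unless written $\ln$, and $h(p)=-p\log p-(1-p)\log(1-p)$ is the binary entropy function.

**Theorem 1 (upper bound).** There is a deterministic, zero-error protocol with sketches of $\lfloor n/2\rfloor$ bits from which the referee learns $G$ entirely. Hence it can output a maximal matching and an MIS.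

**Theorem 2 (maximal matching).** If a protocol outputs a maximal matching of every $n$-vertex graph with probability at least $\gamma$, then $b+1\ge(\gamma n-102)/378$.

**Theorem 3 (MIS).** If a protocol outputs an MIS of every $n$-vertex graph with probability at least $\gamma$, then $b+1\ge(\gamma n-51)/45$.

With $\gamma=1-\delta$, these give $s(n)=\Theta(n)$ for the optimal sketch size of both problems, for every fixed $\delta\in(0,1)$ and not only for small $\delta$. So $\alpha=1$ in both cases, with no $n^{o(1)}$ loss. If the success probability is only $n^{-o(1)}$, a bound $n^{1-o(1)}$ still follows.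

The same method handles approximate maximum matching. Let $\mu(G)$ be the maximum size of a matching of $G$.

**Theorem 4 (approximate matching, tight up to polylogs).** Let $1\le\alpha\le\sqrt n$.
(a) If a protocol outputs, for every $G$, a matching of $G$ of size at least $\mu(G)/\alpha$ with probability at least $\gamma$, then $b+1\ge(\gamma n-162\alpha)/(2130\,\alpha^2)$.
(b) For every fixed $\delta>0$ there is a protocol for this task with error $\delta$ and sketches of $O\big((n/\alpha^2+1)\log^2 n\big)$ bits.

(In Theorem 4 the letter $\alpha$ is the approximation ratio, not the exponent.)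

**Proof of Theorem 1.** Vertex $v$ sends the bits $\mathbf 1[\{v,v+j \bmod n\}\in E]$ for $j=1,\dots,\lfloor n/2\rfloor$. For two distinct vertices $u,v$, one of the residues $v-u$ and $u-v$ modulo $n$ lies in $\{1,\dots,\lfloor n/2\rfloor\}$. So at least one endpoint reports the pair. $\square$

**Removing the coins.** For the lower bounds we fix a probability distribution on graphs. The protocol succeeds on each $G$ with probability at least $\gamma$ over the coins, hence with probability at least $\gamma$ over the coins and a random $G$ together. So some fixed value of the coins has success probability at least $\gamma$ over $G$. From now on the coins are fixed: vertex $x$ sends $f_x(N(x))$ for a fixed function $f_x$, the output is a function of the tuple $\Pi$ of all messages, and the only randomness is in $G$.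

## Five facts about information

For discrete variables, $I(X;Y\mid W)=H(X\mid W)-H(X\mid Y,W)\ge0$. It is symmetric in $X,Y$, at most $H(Y\mid W)$, and satisfies the chain rule $I(X;Y,Z\mid W)=I(X;Z\mid W)+I(X;Y\mid Z,W)$. We use the following.

* **(F1)** If $X$ and $Z$ are independent given $W$, then $I(X;Y\mid W)\le I(X;Y\mid Z,W)$. Indeed $I(X;Y\mid W)\le I(X;Y,Z\mid W)=I(X;Z\mid W)+I(X;Y\mid Z,W)$, and the first term is $0$.
* **(F2)** If $Z_1,\dots,Z_k$ are independent given $W$, then $\sum_jI(Z_j;Y\mid W)\le I(Z_1,\dots,Z_k;Y\mid W)$. Indeed the right side is $\sum_jI(Z_j;Y\mid Z_1,\dots,Z_{j-1},W)$, and (F1) applies to each term.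
* **(F3)** If $Y$ is a function of $(Y',W)$, then $I(X;Y\mid W)\le I(X;Y'\mid W)$.
* **(F4)** Pinsker's inequality for one bit: $1-h(p)\ge(2p-1)^2/(2\ln2)$. Also, $1-h$ is convex.
* **(F5)** Hoeffding's inequality: for independent fair bits $X_1,\dots,X_m$ and $t>0$, $\Pr[\sum_i X_i<(\tfrac12-t)m]\le e^{-2t^2m}$.

An example for (F1): if $X,Z$ are independent fair bits and $Y=X\oplus Z$, then $I(X;Y)=0$ but $I(X;Y\mid Z)=1$. Conditioning on independent data can raise information a great deal. This will matter twice.

## A sparse matching hidden behind a dense core

**Block $\mathfrak B(N,m)$.** Let $V$ be a set of $N+2m$ names. Choose uniformly at random a structure $S=(P;e_1,\dots,e_m)$, where $P\subset V$, $|P|=N$, and $e_1,\dots,e_m$ are disjoint pairs partitioning $U=V\setminus P$. The possible edges are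

* all pairs inside $P$,
* all pairs between $P$ and $U$,
* the special pairs $e_1,\dots,e_m$.

Each is present independently with probability $1/2$. There are no other edges inside $V$. Put $X_i=\mathbf 1[e_i\in E]$.

Two small examples. In $\mathfrak B(1,2)$ with $P=\{1\}$, $e_1=\{2,3\}$, $e_2=\{4,5\}$, the possible edges form two triangles sharing the vertex $1$. In $\mathfrak B(N,1)$ *every* pair is a possible edge, so this block is a uniformly random graph on $N+2$ vertices with an independently chosen uniform pair $e_1$ that is marked but not visible to the vertices.

**What a maximal matching must reveal.** Let $F$ be a maximal matching of a graph consisting of a block and isolated vertices. If $e_i\in E$ but $e_i\notin F$, then some endpoint of $e_i$ is matched by $F$. Its only other possible neighbors are in $P$, so it is matched into $P$. Each vertex of $P$ is matched at most once and the $e_i$ are disjoint, so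
$$\#\{i: e_i\in E,\ e_i\notin F\}\le N. \tag{1}$$
If $m$ is a large multiple of $N$, then $F$ names a constant fraction of all special pairs, and each named pair is really an edge. So a referee who is told $S$ and who succeeds knows many of the bits $X_i$. We want to show that $\Pi$ tells him little about each $X_i$. Two natural ways to do this fail.

*First attempt: reveal everything else.* Only the two endpoints of $e_i$ see $X_i$. Give the referee all other edges for free and bound what two messages of $b$ bits say about $X_i$. This fails already for $b=1$: if each vertex sends the parity of its degree, then a referee who knows all other edges at $u\in e_i$ reads off $X_i$ exactly. Revealing independent data has raised the information to its maximum, as in the example for (F1).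

*Second attempt: count all messages.* The messages carry less than $(N+2m)(b+1)$ bits in total, so $I(X;\Pi\mid S)\le(N+2m)(b+1)$. But $X$ has only $m$ bits, and the endpoints of the special pairs alone may send $2m(b+1)$ bits. There is no contradiction even for $b=1$.

So we must reveal enough to silence the $2m-2$ vertices of the other pairs, but leave the surroundings of $e_i$ unknown. The case of one pair shows what to aim for.

**The case $m=1$.** Let $Z_{xy}$ be the edge bits of $\mathfrak B(N,1)$. The graph, and hence $\Pi$, is a function of $Z$, and $e_1$ is independent of $Z$. So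
$$I(X_1;\Pi\mid S)=\frac1{\binom{N+2}2}\sum_{e}I(Z_e;\Pi)\le\frac{I(Z;\Pi)}{\binom{N+2}2}\le\frac{(N+2)(b+1)}{\binom{N+2}2}=\frac{2(b+1)}{N+1},$$
using (F2). There are $N+2$ messages but about $N^2/2$ pairs, and the messages do not know which pair matters.

**Where this stops for $m\ge2$.** Fix $i$, put $Q=P\cup e_i$, and reveal $Q$ and the other pairs. Then $e_i$ is uniform among the pairs of $Q$, and the edges inside $Q$ form a random graph, as before. But vertices of $P$ have edges to $V\setminus Q$, while the endpoints of $e_i$ have none. In $\mathfrak B(1,2)$ with $Q=\{1,2,3\}$, the one vertex of $Q$ that may be adjacent to $4,5$ is the one not in $e_1$. So the messages depend on $e_i$: we average $I(Z_e;\Pi^{(e)})$ over pairs $e$, with a *different* message tuple $\Pi^{(e)}$ for each $e$. The superadditivity (F2) needs one common variable, and there are $\binom{N+2}2$ different tuples.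

The way past this point is that each single vertex has only *two* roles, core or pair endpoint. Once the edges from $Q$ to the rest are fixed in advance for both roles, each vertex of $Q$ has only two possible messages for given $Z$. The table of all $2(N+2)$ messages contains every $\Pi^{(e)}$, and the table does not depend on $e$.

## The hiding lemma: two messages per vertex

For MIS we will need a block inside a larger graph, so we allow some surroundings.

**Context.** There is a random object $C$, independent of the block (its structure and edges). Each $x\in P$ is also adjacent to all of a set $K=K(C)$ disjoint from $V$. Vertices of $U$ have no neighbors outside $V$. The neighborhoods of vertices outside $V$ are determined by $(C,P)$.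

The simplest context, used for matchings, is $C$ trivial and $K=\emptyset$, with only isolated vertices outside $V$.

**Lemma A (hiding).** For each $i$,
$$I(X_i;\Pi\mid X_{-i},S,C)\le \frac{4(b+1)}{N+1}.$$

Here $X_{-i}=(X_j)_{j\ne i}$. Compared with the case $m=1$, we lose a factor $2$, for two messages per vertex.

**Step 1: generate the block so that $e_i$ is drawn separately.** Let $Q=P\cup e_i$, so $|Q|=N+2$, let $O=V\setminus Q$, and let $S_{-i}=(Q,(e_j)_{j\ne i})$. Given $S_{-i}$, the pair $e_i$ is uniform among the pairs of $Q$. Given $S_{-i}$, draw mutually independently, and independently of $C$: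

* a uniform pair $e_i\subset Q$;
* fair bits $Z_{xy}$ for all pairs $\{x,y\}\subset Q$;
* fair bits $Y_{xo}$ for all $x\in Q$ and $o\in O$;
* fair bits $X_j$ for $j\ne i$.

Put $P=Q\setminus e_i$. The edges inside $Q$ are given by $Z$, so $X_i=Z_{e_i}$. The edges between $x\in P$ and $o\in O$ are given by $Y_{xo}$; the bits $Y_{xo}$ with $x\in e_i$ are drawn but ignored. The pair $e_j$, $j\neq i$, is present iff $X_j=1$.

This is the correct distribution. A pair inside $Q$ lies inside $P$, or joins $P$ to $e_i$, or is $e_i$; all of these are possible edges of the block. The other possible edges join $P$ to $O$ or are pairs $e_j$, $j\ne i$. Each possible edge receives its own fair bit.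

**Step 2: write a table of messages that does not mention $e_i$.** For *every* $x\in Q$ let $N_Z(x)=\{y\in Q:Z_{xy}=1\}$ and $Y_x=\{o\in O:Y_{xo}=1\}$, and define
$$A_x=f_x\big(N_Z(x)\cup Y_x\cup K\big),\qquad B_x=f_x\big(N_Z(x)\big).$$
A vertex $x\in P$ has neighborhood $N_Z(x)\cup Y_x\cup K$ and sends $A_x$. A vertex $x\in e_i$ has no neighbors in $O$ and none outside $V$, so it sends $B_x$. The ignored bits of Step 1 are there so that $A_x$ makes sense for all $x\in Q$.

A vertex $o\in O$ has as neighbors the $x\in P$ with $Y_{xo}=1$, and its partner in some $e_j$ if $X_j=1$. So its message is determined by $(e_i,Y,X_{-i},S_{-i})$. The messages of vertices outside $V$ are determined by $(C,P)$. Hence, given $(e_i,Y,X_{-i},S_{-i},C)$, the tuple $\Pi$ is a function of $(A,B)=(A_x,B_x)_{x\in Q}$.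

**Step 3: reveal $Y$ and replace $\Pi$ by the table.** Note that $S$ and $(e_i,S_{-i})$ carry the same information. Given $(X_{-i},S,C)$, the bit $X_i=Z_{e_i}$ is independent of $Y$. By (F1) and then (F3),
$$I(X_i;\Pi\mid X_{-i},S,C)\le I(X_i;\Pi\mid Y,X_{-i},S,C)\le I\big(Z_{e_i};(A,B)\mid e_i,Y,X_{-i},S_{-i},C\big). \tag{2}$$
We have given away the edges from $Q$ to $O$, which makes the messages from $O$ useless. But $Z$ stays hidden, so the parity trick of the first attempt does not apply.

**Step 4: average over $e_i$.** Given $(Y,X_{-i},S_{-i},C)$, the table $(A,B)$ is a function of $Z$ that does not involve $e_i$; the pair $e_i$ is uniform and independent of $Z$; and $Z$ consists of independent bits. So the last quantity in (2) equals the average over pairs on the left below, and (F2) applies: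
$$\frac1{\binom{N+2}2}\sum_{e\subset Q}I(Z_e;(A,B)\mid Y,X_{-i},S_{-i},C)\le\frac{I(Z;(A,B)\mid Y,X_{-i},S_{-i},C)}{\binom{N+2}2}\le\frac{2(N+2)(b+1)}{\binom{N+2}{2}}=\frac{4(b+1)}{N+1}.$$
The second inequality bounds the entropy of the $2(N+2)$ messages in the table. $\square$

The argument is valid for $N=0$ too: then $Q=e_i$, and the bound is $4(b+1)$.

## Flipping one coordinate of a correct guess

Lemma A says that each bit is nearly hidden, even from someone who knows the other bits. We must turn this into a bound for a referee who chooses, depending on what he sees, a set $T$ of coordinates and asserts their values, and who must be right on all of $T$.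

**Lemma B.** Let $X\in\{0,1\}^M$, and let $W,\Pi$ be random variables such that, given $W$, $X$ is uniform on $\{0,1\}^M$. Suppose $I(X_i;\Pi\mid X_{-i},W)\le\iota$ for all $i$. Let $T\subseteq[M]$ and $\hat x\in\{0,1\}^T$ be functions of $R=(\Pi,W)$. If $\Pr[\,|T|\ge\tau\text{ and }X_T=\hat x\,]\ge\gamma'$, then
$$M\iota\ \ge\ \frac{\tau\gamma'-3}{2\ln2}.$$

An example shows that the linear dependence on $\gamma'$ is natural. Let $\Pi$ equal $X$ with probability $\varepsilon$ and a blank symbol otherwise, independently of $X$, with trivial $W$. Then $I(X_i;\Pi\mid X_{-i})=\varepsilon$. Asserting all of $X$ when it is seen (and $T=\emptyset$ otherwise) gives $\tau=M$ and $\gamma'=\varepsilon$. The lemma says $M\varepsilon\ge(M\varepsilon-3)/(2\ln2)$, which is true since $2\ln2>1$.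

The idea: suppose that, after seeing $R=r$, the guess is right with probability $a$. If bit $i$ is hidden even given the others, then the outcome "right on all of $T$ except at $i$" must have about the same probability $a$. These $|T|$ outcomes are disjoint, so $a$ cannot be much more than $1/|T|$.

**Step 1: set up the flips.** Fix $R=r$, so that $T,\hat x$ are fixed. Let
$$a=\Pr[X_T=\hat x\mid r],\qquad c_i=\Pr[X_{T\setminus i}=\hat x_{T\setminus i},\ X_i\ne\hat x_i\mid r]\quad(i\in T).$$
The events behind the $c_i$ say that $X_T$ differs from $\hat x$ at position $i$ only. They are disjoint, so $\sum_{i\in T}c_i\le1$.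

**Step 2: localize the information at $r$.** For each $i\in[M]$ let
$$\iota_i(r)=\mathbb E\big[1-h(\Pr[X_i=1\mid r,X_{-i}])\,\big|\,r\big]\ge0.$$
Since $H(X_i\mid X_{-i},W)=1$, we get $\mathbb E\,\iota_i(R)=1-H(X_i\mid X_{-i},\Pi,W)=I(X_i;\Pi\mid X_{-i},W)\le\iota$.

**Step 3: unequal flips cost information.** For $i\in T$ the event $\mathcal G_i=\{X_{T\setminus i}=\hat x_{T\setminus i}\}$ is determined by $X_{-i}$ (given $r$) and has conditional probability $g_i=a+c_i$. If $g_i>0$, keep only the contribution of $\mathcal G_i$ to $\iota_i(r)$ and use Jensen's inequality for the convex function $1-h$. Given $r$ and $\mathcal G_i$, the average of $\Pr[X_i=1\mid r,X_{-i}]$ is $\Pr[X_i=1\mid r,\mathcal G_i]$, which is $a/g_i$ if $\hat x_i=1$ and $1-a/g_i$ if $\hat x_i=0$. Since $h(p)=h(1-p)$, this and (F4) give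
$$\iota_i(r)\ge g_i\Big(1-h\big(\tfrac a{g_i}\big)\Big)\ge\frac{g_i}{2\ln 2}\Big(\frac{2a-g_i}{g_i}\Big)^2=\frac{(a-c_i)^2}{2\ln2\,(a+c_i)}\ge\frac{a-3c_i}{2\ln 2}.$$
The last step holds because $(a-c)^2-(a-3c)(a+c)=4c^2\ge0$. If $g_i=0$, then $a=c_i=0$ and $\iota_i(r)\ge(a-3c_i)/(2\ln2)$ is trivial.

**Step 4: sum and average.** Summing over $i\in T$ and using $\sum_{i\in T} c_i\le1$ gives $\sum_{i\in T}\iota_i(r)\ge(|T|a-3)/(2\ln2)$. Averaging over $R$,
$$M\iota\ge\mathbb E\Big[\mathbf 1_{|T|\ge\tau}\sum_{i\in T}\iota_i(R)\Big]\ge\frac{\tau\,\Pr[|T|\ge\tau,\,X_T=\hat x]-3}{2\ln 2}\ge\frac{\tau\gamma'-3}{2\ln2}.\qquad\square$$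

**Remark (a check by a second route).** Given $W$ the bits are independent and fair, so $I(X_i;\Pi\mid X_1,\dots,X_{i-1},W)=1-H(X_i\mid X_1,\dots,X_{i-1},\Pi,W)\le1-H(X_i\mid X_{-i},\Pi,W)\le\iota$, and the chain rule gives $I(X;\Pi\mid W)\le M\iota$. For fixed $r$, telling first whether $X_T=\hat x$ shows $H(X\mid R=r)\le h(a)+a(M-|T|)+(1-a)M$, so $M-H(X\mid R=r)\ge|T|a-1$. The left side is also nonnegative, and its average over $R$ is $I(X;\Pi\mid W)$. Restricting to $|T|\ge\tau$ yields $M\iota\ge\tau\gamma'-1$. For $\tau\gamma'\ge0$ this implies Lemma B, since $2\ln2>1$; for $\tau\gamma'<0$ Lemma B is trivial. We keep the constants of Lemma B below.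

## Maximal matching: one block with eight times more pairs than core vertices

**Proof of Theorem 2.**

**Step 1: choose the graph.** If $\gamma n<102$ the claimed bound is negative and there is nothing to prove. So let $\gamma n\ge102$; since $\gamma\le1$, in particular $n\ge17$. Let $N=\lfloor n/17\rfloor\ge n/34$ and $m=8N$. Take one block $\mathfrak B(N,m)$ on $N+2m=17N$ fixed names; the remaining $n-17N$ vertices are isolated. There is no context ($K=\emptyset$, $C$ trivial).

**Step 2: read many bits from the output.** Let $F$ be the output, regarded as a set of pairs, let $T=\{i:e_i\in F\}$, and let $\hat x\equiv1$. Both are functions of $(\Pi,S)$. Suppose $F$ is a maximal matching of $G$. Then $F\subseteq E$ gives $X_T=\hat x$, and (1) gives $|T|\ge\sum_iX_i-N$. By (F5) with $t=1/8$,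
$$\Pr\Big[\sum_iX_i<\tfrac{3m}8\Big]\le e^{-m/32}=e^{-N/4}.$$
Otherwise $|T|\ge\frac{3m}8-N=\frac{3m}8-\frac m8=\frac m4$. So with $\tau=m/4$ the event in Lemma B has probability at least $\gamma'=\gamma-e^{-N/4}$.

**Step 3: combine.** Lemma A gives the hypothesis of Lemma B with $W=S$, $M=m$ and $\iota=4(b+1)/(N+1)$. Thus
$$\frac{4m(b+1)}{N+1}\ge\frac{m\gamma'/4-3}{2\ln2},\qquad\text{i.e.}\qquad b+1\ge\frac{(N+1)(\gamma'-12/m)}{32\ln2}.$$

**Step 4: constants.** We have $12/m=\frac3{2N}$. Since $ye^{-y}\le1/e$ for all real $y$, taking $y=N/4$ gives $e^{-N/4}\le\frac4{eN}\le\frac3{2N}$. So $\gamma'-12/m\ge\gamma-3/N$. Moreover $3/N\le102/n\le\gamma$, so $\gamma-3/N\ge\gamma-102/n\ge0$, and $N+1>n/17$. Therefore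
$$b+1\ge\frac{n}{17}\cdot\frac{\gamma-102/n}{32\ln2}\ge\frac{\gamma n-102}{378},$$
because $17\cdot32\ln2<377.1<378$. $\square$

Note how the sizes fit together. The core must be large, since the hiding bound is of order $b/N$. It must also be small compared with $m$, since by (1) it can absorb $N$ special edges. Both are possible at once with $N$ a constant fraction of $n$.

## MIS: two blocks with completely joined cores

**Why one block is not enough.** Suppose $I$ is an MIS of a single block. A pair $e_i$ whose endpoints both have neighbors in $I\cap P$ lies outside $I$ whatever $X_i$ is. In $\mathfrak B(1,2)$ with vertex $1$ adjacent to $2,3,4,5$, the set $\{1\}$ is an MIS for all four values of $(X_1,X_2)$. If, however, $I\cap P=\emptyset$, then $I$ reveals *every* $X_i$, as we check in Step 3 below. So we want a graph that forces $I$ to miss a core. Take two blocks and join their cores completely: an independent set cannot meet both cores. The referee decides which core is missed, but Lemma B lets him choose $T$.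

**Proof of Theorem 3.**

**Step 1: choose the graph.** If $\gamma n<51$ the claim is trivial, so let $\gamma n\ge51$; in particular $n\ge8$. Let $m=\lfloor n/8\rfloor\ge n/16$ and $N=2m$. Take two independent blocks $\mathfrak B(N,m)$ on disjoint fixed name sets $V_\ell,V_r$ of size $N+2m=4m$ each, with structures $S^\ell=(P_\ell;e^\ell_1,\dots,e_m^\ell)$ and $S^r=(P_r;e^r_1,\dots,e^r_m)$ and special bits $X^\ell,X^r\in\{0,1\}^m$. Add all edges between $P_\ell$ and $P_r$. The remaining $n-8m$ vertices are isolated.

**Step 2: every special bit is hidden.** View the left block with context $C$ = the whole right block (structure and edges) and $K=P_r$. The conditions hold. $C$ is independent of the left block. Each $x\in P_\ell$ has the extra neighbors $P_r$, and vertices of $V_\ell\setminus P_\ell$ have none. The neighborhoods outside $V_\ell$ are determined by $(C,P_\ell)$, because a vertex of $P_r$ has its neighbors in the right block and all of $P_\ell$. Lemma A gives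
$$I(X^\ell_i;\Pi\mid X^\ell_{-i},S^\ell,C)\le\iota:=\frac{4(b+1)}{N+1}.$$
For Lemma B we need to condition on $(X^r,S^r)$ only, not on all of $C$. The variables $(X^r,S^r)$ are functions of $C$, and $X^\ell_i$ is independent of $C$ given $(X^\ell_{-i},S^\ell,X^r,S^r)$. By (F1),
$$I(X^\ell_i;\Pi\mid X^\ell_{-i},X^r,S^\ell,S^r)\le I(X^\ell_i;\Pi\mid C,X^\ell_{-i},X^r,S^\ell,S^r)=I(X^\ell_i;\Pi\mid X^\ell_{-i},S^\ell,C)\le\iota.$$
The right block is symmetric.

**Step 3: decode one whole side.** Let $I$ be the output, regarded as a vertex set. Let $s=\ell$ if $I\cap P_\ell=\emptyset$, and $s=r$ otherwise. Let $T$ be the set of all $m$ indices of side $s$, and let $\hat x_i=1$ iff $|I\cap e_i^s|=1$. These are functions of $(\Pi,S^\ell,S^r)$.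

Suppose $I$ is an MIS. It cannot meet both $P_\ell$ and $P_r$, so $I\cap P_s=\emptyset$. Let $e^s_i=\{u,v\}$. All neighbors of $u$ lie in $P_s\cup\{v\}$, and all neighbors of $v$ lie in $P_s\cup\{u\}$.

If $X^s_i=1$, then $u,v$ are not both in $I$, because they are adjacent. They are not both outside $I$ either, since then $u$ would have no neighbor in $I$ and could be added. So exactly one is in $I$. If $X^s_i=0$, neither $u$ nor $v$ has a neighbor in $I$, so by maximality both are in $I$. In either case $\hat x_i=X_i^s$. Thus $X_T=\hat x$ whenever $I$ is an MIS.

**Step 4: combine.** Apply Lemma B with $X=(X^\ell,X^r)$, $M=2m$, $\tau=m$, $W=(S^\ell,S^r)$, $\gamma'=\gamma$. Given $W$, $X$ is uniform. The result is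
$$2m\iota=\frac{8m(b+1)}{N+1}\ge\frac{m\gamma-3}{2\ln2},\qquad\text{i.e.}\qquad b+1\ge\frac{(N+1)(\gamma-3/m)}{16\ln2}.$$

**Step 5: constants.** From $n\le8m+7$ we get $N+1=2m+1\ge\frac{n-7}4+1=\frac{n-3}4$. Also $3/m\le48/n\le\gamma$. Hence
$$b+1\ge\frac{(n-3)(\gamma-48/n)}{64\ln2}\ge\frac{\gamma n-51}{45}.$$
For the last step, $(n-3)(\gamma-48/n)=\gamma n-48-3\gamma+144/n\ge\gamma n-51$ because $\gamma\le1$, and $64\ln2<44.4<45$. $\square$

Theorems 1–3 settle the question as posed: $\alpha=1$ for maximal matching and for MIS, with $s(n)=\Theta(n)$ in both cases.

## Approximate matching, lower bound: a core smaller by the factor $\alpha$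

An $\alpha$-approximate matching need only contain about a $1/\alpha$ fraction of the special edges. To prevent it from living entirely in the core, we shrink the core by a factor of order $\alpha$. This costs one factor $\alpha$ in the hiding bound and another in $\tau$, hence $n/\alpha^2$.

**Proof of Theorem 4(a).**

**Step 1: choose the graph.** If $\gamma n<162\alpha$ the claim is trivial, so let $\gamma n\ge162\alpha$; then $n\ge162$. Let $m=\lfloor n/3\rfloor\ge n/6$ and $N=\lfloor m/(8\alpha)\rfloor$; here $N=0$ is allowed. Then $N+2m\le3m\le n$. Use one block $\mathfrak B(N,m)$ plus isolated vertices, with no context.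

**Step 2: read the output.** Let $F$ be the output, $T=\{i:e_i\in F\}$ and $\hat x\equiv1$. Suppose $F$ is a matching of $G$ with $|F|\ge\mu(G)/\alpha$. Then $X_T=\hat x$. Every edge of $F$ that is not special uses a vertex of $P$, so there are at most $N$ such edges. The present special pairs form a matching, so $\mu(G)\ge\sum_iX_i$. Hence
$$|T|\ge\frac{\mu(G)}\alpha-N\ge\frac1\alpha\sum_iX_i-N.$$
By (F5) with $t=1/4$, $\sum_iX_i\ge m/4$ except with probability at most $e^{-m/8}\le\frac8{em}\le\frac3m$ (using $ye^{-y}\le1/e$ with $y=m/8$). When $\sum_i X_i\ge m/4$, we have $|T|\ge\frac m{4\alpha}-\frac m{8\alpha}=\tau:=\frac m{8\alpha}$.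

**Step 3: combine.** Lemmas A and B with $W=S$, $M=m$, $\gamma'=\gamma-3/m$ give
$$\frac{4m(b+1)}{N+1}\ge\frac1{2\ln2}\Big(\frac{m\gamma'}{8\alpha}-3\Big),\qquad\text{i.e.}\qquad b+1\ge\frac{N+1}{8\ln2}\Big(\frac{\gamma'}{8\alpha}-\frac3m\Big).$$
Since $\alpha\ge1$,
$$\frac{\gamma'}{8\alpha}-\frac3m=\frac1{8\alpha}\Big(\gamma-\frac3m-\frac{24\alpha}m\Big)\ge\frac1{8\alpha}\Big(\gamma-\frac{27\alpha}m\Big),$$
and the last bracket is nonnegative because $\gamma m\ge\gamma n/6\ge27\alpha$. So we may use $N+1\ge m/(8\alpha)$, and then $m\ge n/6$:
$$b+1\ge\frac m{8\alpha}\cdot\frac1{8\ln2}\cdot\frac1{8\alpha}\Big(\gamma-\frac{27\alpha}m\Big)=\frac{\gamma m-27\alpha}{512\ln2\;\alpha^2}\ge\frac{\gamma n-162\alpha}{3072\ln 2\;\alpha^2}\ge\frac{\gamma n-162\alpha}{2130\,\alpha^2},$$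
as $3072\ln2<2129.4<2130$. $\square$

## Approximate matching, upper bound: one reported edge per random group

The difficulty for a protocol is coordination: many vertices may report edges to the same neighbor, and then the reports contain only a small matching. We color vertices $L$ or $R$ at random and split the $R$-vertices into $q$ random groups. Edges from distinct $L$-vertices into distinct groups automatically form a matching, whichever $R$-neighbor in its group each $L$-vertex picks.

**Proof of Theorem 4(b).**

**Step 1: reduce to ratio $68\alpha$.** If $n=1$ there is nothing to send, so let $n\ge2$. It suffices to achieve ratio $68\alpha$, for every $\alpha\ge1$, with $O((n/\alpha^2+1)\log^2n)$ bits. Indeed, a target ratio $\alpha'\ge68$ is handled by $\alpha=\alpha'/68$, which changes $n/\alpha^2$ only by the constant $68^2$. For a target ratio $\alpha'<68$, the protocol of Theorem 1 uses at most $n/2\le68^2n/(2\alpha'^2)$ bits.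

**Step 2: the protocol.** Let $s=\lceil n/\alpha^2\rceil$. For each scale $\kappa\in\{1,2,4,\dots\}$ with $\kappa\le n$, set $q=\lceil\kappa/\alpha\rceil$ and draw from the public coins, independently:

* a uniform coloring $V\to\{L,R\}$;
* a uniform map $g:V\to[q]$;
* for each $v$, a uniform set $D_v\subseteq[q]$ of size $\min(q,s)$.

Each $v$ colored $L$ sends, for each $a\in D_v$, its smallest neighbor $w$ colored $R$ with $g(w)=a$, or "none". All of this is repeated $t=O(\log(1/\delta))$ times independently. The referee outputs a maximum matching among all reported edges. Reported edges are always true edges, so the output is always a matching of $G$.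

There are at most $1+\log n\le2\log n$ scales, each with at most $s$ entries per vertex, and an entry takes $\lceil\log(n+1)\rceil\le1+\log n\le2\log n$ bits. So the sketch size is at most $4t\,s\log^2n=O((n/\alpha^2+1)\log^2n)$ for fixed $\delta$.

**Step 3: hit groups give a matching.** Let $k=\mu(G)$; if $k=0$ there is nothing to prove, so let $k\ge1$. Let $M^*$ be a maximum matching with each edge oriented arbitrarily as $(v,w)$. Consider one repetition at the scale $\kappa$ with $\kappa\le k<2\kappa$, which exists because $1\le k\le n$. Let $p=\min(1,s/q)$, so $\Pr[a\in D_v]=p$ for each $a\in[q]$. Say that $(v,w)\in M^*$ *hits* group $a$ if $v$ is colored $L$, $w$ is colored $R$, $g(w)=a$ and $a\in D_v$. For each fixed $a$ this has probability $\frac12\cdot\frac12\cdot\frac1q\cdot p=\frac p{4q}$, independently over the edges of $M^*$, since these are vertex-disjoint.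

Let $Y$ be the number of hit groups, and choose for each hit group one edge hitting it. An edge $(v,w)$ can hit only the group $g(w)$, so the chosen edges are distinct. Hence their vertices $v$ are distinct, and they are colored $L$. Each such $v$ reports for its group $a$ some $R$-vertex (not "none", since $w$ is a candidate). The reported $R$-vertices are distinct because they lie in different groups. Since $L$ and $R$ are disjoint, the reported edges contain a matching of size $Y$.

**Step 4: many groups are hit on average.** By linearity,
$$\mathbb E Y=q\Big(1-\big(1-\tfrac p{4q}\big)^k\Big)\ge q\big(1-e^{-pk/(4q)}\big).$$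
We claim that $pk/q\ge1/4$.

* If $p=1$ and $\kappa<\alpha$, then $q=1$ and $pk/q=k\ge1$.
* If $p=1$ and $\kappa\ge\alpha$, then $q\le\kappa/\alpha+1\le2\kappa/\alpha$, and $pk/q\ge\kappa\cdot\frac\alpha{2\kappa}=\alpha/2\ge1/2$.
* If $p=s/q<1$, then $q>s\ge1$, so $q\ge2$, hence $\kappa>\alpha$ and again $q\le2\kappa/\alpha$. Thus
$$\frac{pk}q=\frac{sk}{q^2}\ge\frac n{\alpha^2}\cdot\kappa\cdot\frac{\alpha^2}{4\kappa^2}=\frac n{4\kappa}\ge\frac14.$$

The third case is where the choice of $s$ is used. Hence $\mathbb EY\ge q(1-e^{-1/16})\ge q/17$, as $1-e^{-1/16}>0.060>1/17$.

**Step 5: from the mean to success.** Since $Y\le q$, we have $\frac q{17}\le\mathbb EY\le q\Pr[Y\ge q/34]+q/34$, so $\Pr[Y\ge q/34]\ge1/34$. When this occurs, the referee's matching has size at least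
$$\frac q{34}\ge\frac\kappa{34\alpha}\ge\frac k{68\alpha}.$$
The repetitions are independent, so the probability that it occurs in none of them is at most $(33/34)^t$. This is at most $\delta$ for a suitable $t=O(\log(1/\delta))$. $\square$
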